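# Graphs of girth $2r+2$ that share all their $r$-balls

## Balls, powers, girth and pendant vertices

Throughout, graphs are finite and simple, and $r\ge 2$ is an integer. We write $d_G$ for graph distance, $N_G(v)$ for the set of neighbors of $v$, and $\sim$ for adjacency in the graph called $G$ at the moment. A walk of length $j$ is a sequence of $j+1$ vertices in which consecutive ones are adjacent; repetitions are allowed.

**Definition 1 (ball).** For a graph $G$ on $V$ and $v\in V$, the $r$-ball of $v$ is $B_r^G(v)=\{u\in V: d_G(u,v)\le r\}$.

Example. In the cycle $C_6$ with cyclic order $1,2,3,4,5,6$ we have $B_2(1)=\{5,6,1,2,3\}$: everything except the antipode $4$.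

**Definition 2 (power).** The $r$-th power $G^r$ has vertex set $V$, and $u\ne v$ are adjacent in it when $d_G(u,v)\le r$.

Example. $C_6^2$ is $K_6$ minus the perfect matching $14,25,36$. In general $B_r^G(v)$ is the closed neighborhood of $v$ in $G^r$, so knowing the labelled family of $r$-balls is the same as knowing $G^r$.

**Definition 3 (pendant vertex, girth).** A pendant vertex is a vertex of degree $1$. The girth of $G$ is the length of a shortest cycle, and is infinite if there is no cycle.

Example. A path on at least two vertices has two pendant vertices and infinite girth; $C_n$ has no pendant vertex and girth $n$.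

**Definition 4 (reconstruction).** Let $G$ have no pendant vertices and girth at least $2r+2$. Consider all graphs $H$ on the same vertex set $V$, also without pendant vertices and with girth at least $2r+2$, such that $B_r^H(v)=B_r^G(v)$ for every $v\in V$. We say that $G$ is reconstructed exactly from its $r$-balls if every such $H$ equals $G$, and up to isomorphism if every such $H$ is isomorphic to $G$.

Example. Let $r=2$ and let $G$ be the cycle $1,2,3,4,5,6$. The cycle $1,5,3,4,2,6$ has the same antipodal pairs $14$, $25$, $36$, hence the same $2$-balls, but it contains the edge $15$, which $G$ does not. So $G$ is not reconstructed exactly. The two cycles are of course isomorphic.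

For $r=1$ the balls are closed neighborhoods, which determine every graph exactly; this is why we take $r\ge2$.

## The conjecture at girth $2r+2$

The following is known and may be used as background.

1. Every graph with no pendant vertices and girth at least $2r+3$ is reconstructed exactly from its $r$-balls.
2. For $r\ge2$, girth $2r+2$ does not suffice for exact reconstruction: the cycle $C_{2r+2}$ is determined only up to isomorphism.
3. For $r=2$ the conjecture stated next has been proved (Adamaszek and Adamaszek).

The problem comes from "Extremal Trees And Reconstruction", and asks to prove or disprove, for all $r\ge 2$, the following.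

**Conjecture.** Every graph with no pendant vertices and girth at least $2r+2$ can be reconstructed up to isomorphism from its $r$-balls.

In plain words: at girth $2r+2$ the balls may fail to tell us where the edges are, but do they still tell us the shape of the graph?

Two cases can be done by hand. If $G$ has no cycle and no pendant vertex, then $G$ has no edges; all balls are singletons, so any competitor $H$ has no edges either.

Next take $G=C_{2r+2}$. Each ball is $V$ minus one vertex, the antipode. Let $H$ be a competitor. Its balls have $2r+1>1$ elements, so $H$ has no isolated vertex, hence minimum degree at least $2$, hence it contains a cycle. That cycle has length at least $2r+2=|V|$, so it passes through every vertex. A chord would create a shorter cycle, so there is none, and $H\cong C_{2r+2}$. The balls fix only the antipodal pairs, so there is freedom in the cyclic order but no freedom in the isomorphism type.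

The conjecture is nevertheless false.

**Theorem.** Let $d\ge1$ be odd and $r=4d-1$ (so $r\equiv 3\pmod 8$: $r=3,11,19,\dots$). For every $m\ge1$ there are $2^m$ pairwise non-isomorphic connected graphs on one common vertex set, all without pendant vertices and of girth at least $2r+2$, which all have the same $r$-balls: for every vertex $v$ the set $B_r(v)$ is the same in all of them.

The case $d=m=1$ refutes the conjecture for $r=3$, hence as a statement about all $r\ge2$; by item 3 this is the smallest possible failure. For $r\equiv3\pmod8$ the number of non-isomorphic reconstructions is unbounded, so for these $r$ the bound $2r+3$ in item 1 cannot be lowered to $2r+2$, even for reconstruction up to isomorphism. The individual values $r\ge4$ with $r\not\equiv3\pmod 8$ are not decided here.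

Most of the work is for $r=3$ and girth $8$; a subdivision argument at the end gives the other $r$.

## Walks of exact length, and twisting by an involution

**Definition 5 (exact walks).** $W_j(u)$ is the set of endpoints of walks of length exactly $j$ starting at $u$.

Example. In $C_8$ on $\mathbb Z_8$ with $u\sim u\pm1$ we have $W_1(0)=\{1,7\}$, and $W_3(0)=\{1,3,5,7\}$, the set of all odd vertices.

**Lemma 1.** (a) In a graph without isolated vertices $W_j(u)\subseteq W_{j+2}(u)$, and
$$B_r(u)=W_{r-1}(u)\cup W_r(u).\tag{1}$$
(b) A closed walk of odd length $\ell$ contains an odd cycle of length at most $\ell$.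
(c) A closed walk $y_0,\dots,y_\ell=y_0$ with $\ell\geq 3$ and $y_{t-1}\ne y_{t+1}$ for all $t$ (indices cyclic) forces a cycle of length at most $\ell$.

*Proof.* (a) For $j\ge1$ repeat the last edge of a walk back and forth; for $j=0$ step to a neighbor and back. A vertex at distance $s\le r$ from $u$ lies in $W_s(u)$, and $s$ has the parity of $r$ or of $r-1$; extend by twos. The reverse inclusion is clear. (b) If some vertex repeats (other than the start coinciding with the end), cut the closed walk there into two shorter closed walks; one has odd length. Iterate. The end result is an odd closed walk without repetitions. Its length is not $1$, as there are no loops, so it is a cycle. (c) The edges of the walk form a subgraph with at most $\ell$ edges in which every vertex has at least two neighbors. Such a subgraph contains a cycle. $\square$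

Look again at $C_8$ and $r=3$. One of the other $8$-cycles with the same antipodal pairs is $0,3,6,1,4,7,2,5$, in which $u$ is joined to $u\pm3$. It can be described through the half-turn $\beta(u)=u+4$: new adjacency of $u$ and $v$ means old adjacency of $\beta u$ and $v$. This description makes sense in any graph with an involutive automorphism.

**Definition 6 (twist).** Let $\beta$ be an automorphism of $G$ with $\beta^2=1$. The twist $G^\beta$ is the relation on $V(G)$ given by
$$u\approx v\iff \beta u\sim v.\tag{2}$$

Example. $C_8$ with $\beta(u)=u+4$: the twist is the $8$-cycle $0,3,6,1,4,7,2,5$.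

The next lemma says when twisting preserves balls and girth. The condition is that $u$ and $\beta u$ cannot be told apart by walks of length exactly $r$:
$$W_r(\beta u)=W_r(u)\quad\text{for all }u.\tag{3}$$
In $C_8$ with $r=3$ it holds: $W_3(u)$ is the set of vertices of parity opposite to $u$, and $u$, $u+4$ have the same parity.

**Lemma 2 (twisting).** Let $r$ be odd, let $G$ have minimum degree at least $2$ and girth at least $2r+2$, and let $\beta$ be an automorphism with $\beta^2=1$ satisfying (3). Then $H=G^\beta$ is a simple graph with the same degrees as $G$, girth at least $2r+2$, and $B_r^H(u)=B_r^G(u)$ for all $u$. Moreover $N_H(u)=N_G(\beta u)$.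

*Proof.*

**Step 1. $H$ is a simple graph with the right degrees.** The relation $\approx$ is symmetric, because $\beta u\sim v\iff u\sim\beta v$ (apply $\beta$). Suppose $\beta u\sim u$ for some $u$. Then $u\in W_1(\beta u)\subseteq W_r(\beta u)=W_r(u)$, so there is a closed walk of odd length $r$, and by Lemma 1(b) a cycle of length at most $r$, contradicting the girth. So $H$ has no loops. By definition $N_H(u)=N_G(\beta u)$, and $\beta u$ has the same degree in $G$ as $u$.

**Step 2. Translate walks of $H$ into walks of $G$.** This is the tool for everything else. For a sequence $x_0,\dots,x_j$ put $y_t=\beta^tx_t$. Applying $\beta^t$,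
$$y_t\sim y_{t+1}\iff x_t\sim\beta x_{t+1}\iff x_t\approx x_{t+1}.$$
So $x_0\approx\dots\approx x_j$ if and only if $y_0\sim\dots\sim y_j$. As $y_0=x_0$ and $x_j=\beta^jy_j$, we get
$$W_j^H(u)=\beta^jW_j(u).\tag{4}$$

**Step 3. The balls agree.** Since $r-1$ is even, $W_{r-1}^H(u)=W_{r-1}(u)$. Since $r$ is odd, $W_r^H(u)=\beta W_r(u)=W_r(\beta u)=W_r(u)$ by (3). Now use (1) in both graphs; neither has isolated vertices.

**Step 4. The girth survives.** Suppose $x_0,\dots,x_\ell=x_0$ is a cycle of $H$ with $\ell\le 2r+1$, and let $y_t=\beta^tx_t$.

If $\ell$ is even, then $y_\ell=x_\ell=x_0=y_0$, so the $y_t$ form a closed walk of $G$. Also $y_{t-1}=y_{t+1}\iff x_{t-1}=x_{t+1}$, since the exponents of $\beta$ differ by $2$ (cyclically too, because $\ell$ is even). So this closed walk never backtracks, and Lemma 1(c) gives a cycle of length at most $\ell\le 2r+1$ in $G$, a contradiction.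

If $\ell$ is odd, then $y_\ell=\beta y_0$, so $W_r(y_0)=W_r(y_\ell)$ by (3). If $\ell\le r$, then $y_\ell\in W_\ell(y_0)\subseteq W_r(y_0)=W_r(y_\ell)$: a closed walk of odd length $r$. If $\ell>r$, then $y_r\in W_r(y_0)=W_r(y_\ell)$: follow a walk of length $r$ from $y_\ell$ to $y_r$ and then $y_r,\dots,y_\ell$. This is a closed walk of odd length $r+(\ell-r)=\ell\le2r+1$. Both contradict the girth by Lemma 1(b). $\square$

One more observation is used several times below.

**Lemma 3 (fixed vertices).** Let $\beta$ be an automorphism of $G$ with $\beta^2=1$. If a walk of length $j$ from $u$ to $v$ passes through a vertex fixed by $\beta$, then there is a walk of length $j$ from $\beta u$ to $v$. Moreover, to verify (3) it suffices to show that $v\in W_r(u)$ implies $v\in W_r(\beta u)$, for all $u,v$.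

*Proof.* Apply $\beta$ to the part of the walk before the fixed vertex $f$; a neighbor of $f$ is mapped to a neighbor of $\beta f=f$. For the second claim, $W_r(u)\subseteq W_r(\beta u)\subseteq W_r(\beta^2u)=W_r(u)$. $\square$

## A coloring constant on $\beta$-orbits undoes the twist

It is now tempting to look for any graph of girth $8$ with an involution satisfying (3) for $r=3$ and to twist it. The cycle $C_8$ warns us: its twist is $C_8$ again. The reason is general.

**Lemma 4.** Let $\beta$ be an automorphism of $G$ with $\beta^2=1$, and let $V'$ be the set of vertices moved by $\beta$. Suppose there is $c:V'\to\mathbb Z_2$ with $c(\beta v)=c(v)$, and $c(u)\ne c(v)$ whenever $u,v\in V'$ are adjacent in $G$. Then $G^\beta\cong G$.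

*Proof.* No vertex is adjacent to its $\beta$-image (a moved one because of $c$, a fixed one because there are no loops), so $G^\beta$ is a simple graph with the same degrees as $G$. Let $\varphi(v)=\beta^{c(v)}v$ for $v\in V'$ and $\varphi(v)=v$ otherwise. Since $c(\varphi(v))=c(v)$ on $V'$, $\varphi$ is an involution, so a bijection. Let $u\approx v$, that is, $\beta u\sim v$. If $u,v\in V'$, then $c(u)=c(\beta u)\neq c(v)$, so $\beta^{c(u)+c(v)}u=\beta u\sim v$, and applying $\beta^{c(v)}$ gives $\varphi(u)\sim\varphi(v)$. If $u$ is fixed, then $u\sim v$; applying a power of $\beta$ to this edge gives $u\sim\varphi(v)$. If $v$ is fixed, then $u\sim\beta v=v$, and likewise $\varphi(u)\sim v$. So $\varphi$ maps edges of $G^\beta$ to edges of $G$; the numbers of edges agree, so $\varphi$ is an isomorphism. $\square$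

So we need a graph $G$ of girth at least $8$ with an involution $\beta$ such that

1. $3$-walks come in pairs: whenever $v\in W_3(u)$, also $v\in W_3(\beta u)$;
2. no $2$-coloring as in Lemma 4 exists;
3. the graph is so rigid that an isomorphism between twisted versions could only come from such a coloring.

We first achieve the girth and item 1 with a graph $\Gamma$. It will fail item 2; a quotient repairs this, and markings give item 3.

## Signs on inclusions of sets

Consider subsets of $\{1,\dots,8\}$ and two patterns of inclusions: the square $A,\ A+i,\ A+i+j,\ A+j$, and the hexagon $C+q,\ C+q+p,\ C+p,\ C+p+s,\ C+s,\ C+s+q$. We attach to each set a label in $\mathbb Z_8$, let $\beta$ add $4$ to the labels, and let each inclusion change the label by $0$ or $4$ so that the total change around each pattern is $4$. This one property does two jobs. The pattern does not close up to a short cycle. And the two ways around from a set to the opposite set end at labels differing by $4$, so starting one of them at $\beta u$ instead of $u$ makes the endpoints coincide; this is item 1.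

Write $[n]=\{1,\dots,8\}$ with $n=8$, and $T+i=T\cup\{i\}$, $T-i=T\setminus\{i\}$, $T^c=[n]\setminus T$.

**Definition 7 (signs).** For $i\notin T$ let $e(T,i)=\#\{x\in T:x<i\}$, and let $\lambda(T,i)\in\{0,4\}\subset\mathbb Z_8$ be the class of $4e(T,i)$.

Example. $e(\{1,3,4\},2)=1$, so $\lambda(\{1,3,4\},2)=4$. Since $-\lambda=\lambda$ in $\mathbb Z_8$, signs in front of $\lambda$'s never matter.

**Lemma 5.** In $\mathbb Z_8$, for distinct elements outside $T$,
$$\lambda(T,i)+\lambda(T+i,j)+\lambda(T,j)+\lambda(T+j,i)=4,\tag{5}$$
$$\sum_{x\neq y\in\{p,q,s\}}\lambda(T+x,y)=4\quad\text{(six ordered pairs }(x,y)).\tag{6}$$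

*Proof.* Write $[x<y]$ for $1$ if $x<y$ and $0$ otherwise. Then $e(T+x,y)=e(T,y)+[x<y]$. In (5), $e(T,i)$ and $e(T,j)$ each occur twice, and exactly one of $[i<j],[j<i]$ is $1$. In (6), each $e(T,y)$ occurs twice (once for each $x\ne y$), and exactly three of the six brackets are $1$. So both sums are $4$ times an odd number. $\square$

Check with $T=\emptyset$: in (5) with $i=1$, $j=2$ only $e(\{1\},2)=1$ is nonzero. In (6) with $\{1,2,3\}$ the nonzero terms are $e(\{1\},2)=e(\{1\},3)=e(\{2\},3)=1$, and $4\cdot3=12\equiv4$.

## The graph $\Gamma$ on labelled $3$-, $4$- and $5$-subsets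

**Definition 8 (the graph $\Gamma$).** Its vertices are (the entry $k$ is called the label)

- middle vertices $(S,k)$, $|S|=4$, $k\in\mathbb Z_8$;
- lower vertices $(A,k)$, $|A|=3$, $k\in\mathbb Z_8$ even;
- upper vertices $(B,k)$, $|B|=5$, $k\in\mathbb Z_8$ odd;
- lower hubs $\langle A,\kappa\rangle$, $|A|=3$, $\kappa\in\{0,2\}\subset\mathbb Z_4$, and upper hubs $\langle B,\kappa\rangle$, $|B|=5$, $\kappa\in\{1,3\}\subset\mathbb Z_4$.

Its edges are

- E1: $(S,k)\sim(S,k+1)$;
- E2: $(A,k)\sim(A+i,\ k+\lambda(A,i))$ for $i\notin A$, $k$ even;
- E3: $(B,k)\sim(B-j,\ k+\lambda(B-j,j))$ for $j\in B$, $k$ odd;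
- E4: $\langle T,\kappa\rangle\sim(T,k)$ whenever $k\equiv\kappa\pmod4$.

Example. The neighbors of the middle vertex $(\{1,2,3,4\},0)$ are $(\{1,2,3,4\},\pm1)$ and the lower vertices $(\{2,3,4\},0)$, $(\{1,3,4\},4)$, $(\{1,2,4\},0)$, $(\{1,2,3\},4)$. The lower vertex $(\{1,2,3\},0)$ is adjacent to $(\{1,2,3,i\},4)$ for $i=4,\dots,8$ and to the hub $\langle\{1,2,3\},0\rangle$, whose only other neighbor is $(\{1,2,3\},4)$.

A middle vertex with even label has only middle and lower neighbors, one with odd label only middle and upper ones. Non-hub vertices have degree $6$: middle $2+4$, lower and upper $5+1$. Hubs have degree $2$.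

$\Gamma$ is connected: vertices over one $4$-set are joined by E1; the $4$-sets $S$ and $S-i+j$ are linked through lower vertices over $S-i$, and any two $4$-sets are linked by such exchanges; every lower or upper vertex has a middle neighbor, and every hub has a lower or upper neighbor.

Let $\beta(T,k)=(T,k+4)$, and let $\beta$ fix the hubs. All edge rules are compatible with adding $4$ to labels, so $\beta$ is an involutive automorphism. It moves exactly the non-hub vertices.

Some words for the next proof. The fibre of $T$ consists of all vertices over $T$, including hubs. A middle fibre is an $8$-cycle. Any other fibre consists of two disjoint paths of length $2$ centered at hubs, such as $(A,0),\langle A,0\rangle,(A,4)$. Edges E2, E3 are called moving, E1, E4 stationary. A moving edge joins a middle vertex to a lower or upper one and changes the label by a $\lambda$, in either direction. Between two different fibres the edges form a matching.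

**Lemma 6.** $\Gamma$ is bipartite, with a bipartition preserved by $\beta$, and has girth at least $8$.

*Proof.*

**Step 1. Bipartition: only cycles of length $4$ and $6$ must be excluded.** Give color $0$ to even middle vertices, upper vertices and lower hubs; color $1$ to odd middle vertices, lower vertices and upper hubs. Each of E1–E4 joins different colors, and $\beta$ preserves colors since it preserves the parity of labels. Now let $Z$ be a cycle of length $4$ or $6$ with $m$ moving edges. Each moving edge changes $|T|$ by one, so $m$ is even.

**Step 2. At most two moving edges.** If $m=0$, $Z$ lies in one fibre, but fibres contain no $4$- or $6$-cycle. If $m=2$, $Z$ runs in two fibres, one of them, say that of $T_1$, not middle. The two moving edges are different edges of one matching, so inside the fibre of $T_1$ the cycle joins two distinct non-hub vertices. It does so along one of the paths of length $2$, so their labels differ by $4$. Their partners in the middle fibre then also have labels differing by $4$, and $Z$ needs at least $4$ stationary steps there. Its length is at least $2+2+4=8$, a contradiction.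

**Step 3. The cost of a turn.** Let $m\ge4$ and let $T_0,\dots,T_{m-1}$ be the cyclic sequence of sets visited. If $T_{q-1}=T_{q+1}$, we say there is a turn at $T_q$. Then $Z$ enters and leaves the fibre of $T_q$ by different edges of the same matching, hence at different vertices. These are non-hub vertices whose labels have the same parity (in a middle fibre because both are joined to the same lower or upper fibre). So at least two stationary steps are made there.

**Step 4. Four moving edges.** If $T_0=T_2$ there are turns at $T_1$ and $T_3$; if $T_1=T_3$ there are turns at $T_0$ and $T_2$. Either way the length is at least $4+2+2=8$, a contradiction. Otherwise, since middle and non-middle sets alternate, one of the pairs $\{T_0,T_2\}$, $\{T_1,T_3\}$ consists of two distinct $4$-sets. Each of the other two sets is comparable to both: a $3$-set must be their intersection, a $5$-set their union. As these two sets are distinct, they are the intersection and the union, and the sequence is $A,\ A+i,\ A+i+j,\ A+j$. At each of the two middle sets $Z$ passes between an even label (on the edge to $A$) and an odd label (on the edge to $A+i+j$), which needs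 an odd number of E1 steps. Length at most $6$ forces exactly one step $\pm1$ at each and no other stationary step. By (5) the total label change around $Z$ is $4\pm1\pm1\ne0$ in $\mathbb Z_8$, a contradiction.

**Step 5. Six moving edges.** There are no stationary steps, hence no turns. Moving edges preserve the parity of labels, so $Z$ alternates between middle vertices and only lower ones, or only upper ones.

*Lower.* The sets are $S_1,A,S_2,A',S_3,A''$. Without turns $S_1,S_2,S_3$ are distinct and $A,A',A''$ are distinct, so $A=S_1\cap S_2$, $A'=S_2\cap S_3$, $A''=S_3\cap S_1$. Write $A=S_2-p$, $A'=S_2-q$ with $p\ne q$, and $S_1=A+x$, $S_3=A'+y$ with $x,y\notin S_2$. Then $S_1\cap S_3$ consists of the two elements of $S_2-p-q$, and of $x$ in case $x=y$. Since $|S_1\cap S_3|=3$, we have $x=y$. With $C=S_2-p-q$ the lower sets are $C+q,C+p,C+x$, and the middle sets are $C$ plus two of $p,q,x$. Each of the six inclusions is used once, so by (6) the total label change is $4\ne0$.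

*Upper.* The upper sets $S_1\cup S_2=S_2+x$, $S_2\cup S_3=S_2+y$ and $S_1\cup S_3$ are distinct, so $x\ne y$, and $S_1,S_2,S_3$ are distinct. Write $S_1=S_2+x-p$, $S_3=S_2+y-q$ with $p,q\in S_2$. If $p\ne q$, then $S_1\cup S_3=S_2+x+y$ has six elements, but it must have five; so $p=q$. With $F=S_2-p$ the middle sets are $F+p,F+x,F+y$, and the upper sets are $F$ plus two of $p,x,y$. By (6) the total label change is again $4\neq0$, a contradiction. $\square$

**Lemma 7.** In $\Gamma$, $W_3(\beta u)=W_3(u)$ for all $u$.

*Proof.* By Lemma 3 it suffices to take a walk $u,x,y,v$ and to find a walk of length $3$ from $\beta u$ to $v$; and we may assume that no vertex of the walk is fixed, so all four are non-hubs.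

**Step 1. Backtracking walks: here the hubs and the $8$-cycles do the work.** If $y=u$ or $v=x$, then $u\sim v$. If $u$ is lower or upper with hub $z$, take $\beta u,z,u,v$. If $v$ is lower or upper with hub $z$, take $\beta u,\beta v,z,v$. Otherwise $u=(S,k)$ and $v=(S,k\pm1)$; take $(S,k\pm4),(S,k\pm3),(S,k\pm2),(S,k\pm1)$, which starts at $\beta u$ since $k\pm4=k+4$.

**Step 2. Two consecutive E1 edges, no backtracking: go around the $8$-cycle the other way.** The walk contains $(S,k),(S,k\pm1),(S,k\pm2)$ as its first or last three vertices. Apply $\beta$ to the part up to and including $(S,k)$, continue from $(S,k+4)=(S,k\pm4)$ via $(S,k\pm3)$ to $(S,k\pm2)$, and follow the rest of the walk, if any.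

**Step 3. Sorting the remaining walks.** They do not backtrack and have no two consecutive E1 edges. We may reverse a walk: if $u\in W_3(\beta v)$, then $\beta v\in W_3(u)$, and applying $\beta$ gives $v\in W_3(\beta u)$.

If $xy$ is E1, then $ux$ and $yv$ are moving, so $u,v$ are non-middle. One is lower and one upper, because the labels of $x,y$ have different parity. After reversal $u$ is lower: case (c1). If $xy$ is not E1, it is moving and exactly one of $x,y$ is non-middle. After reversal it is $x$, and then $u,y$ are middle. Either $yv$ is E1: case (c2) for $x$ lower, (c3) for $x$ upper. Or $v$ is non-middle, and by the parity of the label of $y$ it is of the same kind as $x$: cases (c4) for lower, (c5) for upper. Let $\epsilon=\pm1$. Elements with different names are distinct, because the walk does not backtrack.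

**Step 4. Walks through a square, using (5).**

(c1) $u=(A,k)$, $x$ over $A+i$, $y$ over $A+i$ with label changed by $\epsilon$, $v$ over $A+i+j$. The label of $v$ is $k+\lambda(A,i)+\epsilon+\lambda(A+i,j)$. From $(A,k+4)$ go to $A+j$, change the label by $\epsilon$, go to $A+i+j$. The final label is $k+4+\lambda(A,j)+\epsilon+\lambda(A+j,i)$, the same by (5).

(c2) $k$ even, $u=(A+i,k)$, $x$ over $A$, $y$ over $A+j$, $v=(A+j,\ k+\lambda(A,i)+\lambda(A,j)+\epsilon)$. From $(A+i,k+4)$ change the label by $\epsilon$ (it becomes odd), go up to $A+i+j$, then down to $A+j$. The final label is $k+4+\epsilon+\lambda(A+i,j)+\lambda(A+j,i)$, the same by (5).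

(c3) $k$ odd, $u=(A+i,k)$, $x$ over $A+i+j$, $y$ over $A+j$, $v=(A+j,\ k+\lambda(A+i,j)+\lambda(A+j,i)+\epsilon)$. From $(A+i,k+4)$ change the label by $\epsilon$ (it becomes even), go down to $A$, then up to $A+j$. The final label is $k+4+\epsilon+\lambda(A,i)+\lambda(A,j)$, the same by (5).

**Step 5. Walks through half a hexagon, using (6).**

(c4) $k$ even, $u=(A+i,k)$, $x$ over $A$, $y$ over $A+j$, $v$ over $A+j-l$, where $i,j\notin A$ are distinct and $l\in A$. Put $C=A-l$. The label of $v$ is $k+\lambda(C+l,i)+\lambda(C+l,j)+\lambda(C+j,l)$. From $(C+l+i,k+4)$ go to $C+i$, then $C+i+j$, then $C+j=A+j-l$. The final label is $k+4+\lambda(C+i,l)+\lambda(C+i,j)+\lambda(C+j,i)$. The six $\lambda$'s are those of (6) for $C$ and $\{i,j,l\}$, so the labels agree.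

(c5) $k$ odd, $u=(F+j,k)$, $x$ over $F+i+j$, $y$ over $F+i$, $v$ over $F+i+l$, where $|F|=3$ and $i,j,l\notin F$ are distinct. The label of $v$ is $k+\lambda(F+j,i)+\lambda(F+i,j)+\lambda(F+i,l)$. From $(F+j,k+4)$ go to $F+j+l$, then $F+l$, then $F+i+l$. The final label is $k+4+\lambda(F+j,l)+\lambda(F+l,j)+\lambda(F+l,i)$, the same by (6). $\square$

So $\Gamma$ satisfies all hypotheses of Lemma 2 with $r=3$, and $\Gamma^\beta$ has the same $3$-balls. But the bipartition of Lemma 6 is preserved by $\beta$, so by Lemma 4 $\Gamma^\beta\cong\Gamma$. Attaching extra structure at hubs, on which $\beta$ acts trivially, would not help, because Lemma 4 ignores fixed vertices. The coloring itself has to be destroyed.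

## The quotient of $\Gamma$ by complementation

We identify each vertex with one of the opposite color which is far away, so that the coloring does not descend but the girth survives. Complementing sets moves every vertex a distance of at least $8$; it maps $4$-sets to $4$-sets. For $T\subseteq[n]$ let $\delta(T)=\sum_{x\in T}(x-1)$, and define
$$D(T,k)=(T^c,\ 1-k+4\delta(T)),\qquad D\langle T,\kappa\rangle=\langle T^c,1-\kappa\rangle.\tag{7}$$
For example $D(\{1,2,3,4\},0)=(\{5,6,7,8\},1)$, since $\delta=0+1+2+3=6$ and $4\cdot6\equiv0$.

**Lemma 8.** $D$ is an automorphism of $\Gamma$ with $D^2=1$ and $D\beta=\beta D$, and $d_\Gamma(w,Dw)\ge8$ for every vertex $w$.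

*Proof.* $D$ changes the parity of labels, maps middle vertices to middle vertices, and swaps lower with upper, for hubs as well.

**Step 1. $D^2=1$ and commutation.** We have $D^2(T,k)=(T,\ k-4\delta(T)+4\delta(T^c))=(T,\ k+4(\delta(T)+\delta(T^c)))=(T,k)$, because $\delta(T)+\delta(T^c)=0+1+\dots+7=28$ is even. On hubs it is clear. Replacing $k$ by $k+4$ in (7) changes the new label by $-4=4$, so $D\beta=\beta D$. In particular $D$ is bijective.

**Step 2. $D$ preserves edges.** E1: labels $k,k+1$ go to labels differing by $1$ over the same set. E4: $k\equiv\kappa\pmod 4$ gives $1-k+4\delta(T)\equiv1-\kappa\pmod4$. E2: the ends of $(A,k)(A+i,k+\lambda(A,i))$ go to $(A^c,\ 1-k+4\delta(A))$ and $((A+i)^c,\ 1-k-\lambda(A,i)+4\delta(A+i))$. This is an E3 edge if and only if the labels differ by $\lambda((A+i)^c,i)$, that is,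
$$\delta(A)+\delta(A+i)\equiv e(A,i)+e((A+i)^c,i)\pmod2 .$$
The left side is $\equiv i-1$. The right side counts the elements smaller than $i$ in $A$ and those outside $A+i$, so it equals $i-1$. For an E3 edge $(B,k)(B-j,k+\lambda(B-j,j))$ the condition is, in the same way, $\delta(B)+\delta(B-j)\equiv e(B-j,j)+e(B^c,j)\pmod 2$; the left side is $\equiv j-1$ and the right side equals $j-1$. So $D$ is an automorphism, as $D^{-1}=D$.

**Step 3. Distance.** Every edge changes the underlying set by at most one element, and $T$, $T^c$ differ in all $8$ elements. $\square$

**Definition 9 (quotient).** $G_0=\Gamma/\langle D\rangle$ has as vertices the orbits $[w]=\{w,Dw\}$, with $[u]\sim[v]$ if and only if $u\sim v$ or $u\sim Dv$. There are no loops, since $d(w,Dw)>1$.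

Example of such a quotient: $C_{18}$ modulo its half-turn is $C_9$; a bipartite graph has become non-bipartite.

**Lemma 9.** $G_0$ is connected and has girth at least $8$. The projection $\Gamma\to G_0$ preserves degrees. $\beta[w]=[\beta w]$ is a well-defined automorphism of $G_0$ with $\beta^2=1$; it fixes the images of hubs, moves all other vertices, and satisfies $W_3(\beta u)=W_3(u)$ in $G_0$.

*Proof.*

**Step 1. Lifting walks.** The projection maps $N_\Gamma(w)$ bijectively onto $N_{G_0}([w])$: onto because, $D$ being an automorphism, a class adjacent to $[w]$ has a representative adjacent to $w$; injective because two neighbors of $w$ in one orbit would be at distance at most $2$. So degrees are preserved, walks project to walks, and every walk of $G_0$ starting at $[w]$ lifts to a walk of $\Gamma$ starting at $w$. Connectedness follows from that of $\Gamma$.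

**Step 2. Girth.** A cycle of length $\ell$ in $G_0$ lifts to a walk $w_0,\dots,w_\ell$ with $w_0,\dots,w_{\ell-1}$ distinct and $w_\ell\in\{w_0,Dw_0\}$. If $w_\ell=w_0$, this is a cycle of $\Gamma$ and $\ell\ge8$ by Lemma 6. If $w_\ell=Dw_0$, then $\ell\ge d_\Gamma(w_0,Dw_0)\ge8$.

**Step 3. The involution.** $\beta$ is well defined on orbits since it commutes with $D$, and it is an automorphism with square $1$. It fixes hubs. For a non-hub $w$ we have $\beta w\ne w$, and $\beta w\ne Dw$ because $T\ne T^c$; so $\beta[w]\ne[w]$. If $[v]\in W_3([u])$, lift the $3$-walk to one from $u$ to a representative $v'$ of $[v]$. By Lemma 7, $v'\in W_3(\beta u)$; projecting, $[v]\in W_3(\beta[u])$. Lemma 3 finishes. $\square$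

Let $X$ be the set of images of lower and upper vertices, and $Y$ the set of images of middle vertices; images of hubs are again called hubs. We record how hubs see the rest.

Each hub and each element of $X$ has a unique lower representative, since $D$ swaps lower and upper. Each element of $Y$ has a unique representative $(S,k)$ with $k$ even, since $D$ changes the parity of the label. Each $x\in X$ is adjacent to exactly one hub. The hub $[\langle A,\kappa\rangle]$ is adjacent to exactly two vertices, the images of the two vertices $(A,k)$ with $k\equiv\kappa\pmod 4$, and these form a pair $\{x,\beta x\}\subset X$. No $y\in Y$ is adjacent to a hub.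

**Definition 10 (hub set).** For $y\in Y$ let $h(y)$ be the set of hubs adjacent to $X$-neighbors of $y$.

Example. For $y=[(\{1,2,3,4\},0)]$ the $X$-neighbors were listed after Definition 8, and $h(y)$ consists of the hubs $[\langle A,0\rangle]$ with $A$ a $3$-subset of $\{1,2,3,4\}$.

In general, for $y=[(S,k)]$ with $k$ even, the $X$-neighbors are $[(S-i,\ k+\lambda(S-i,i))]$, $i\in S$, and $\lambda\equiv0\pmod4$, so $h(y)=\{[\langle S-i,\ k\bmod4\rangle]:i\in S\}$. Hence $h(\beta y)=h(y)$. Conversely $h(y)$ determines $S$ (the union of the sets in the lower representatives) and $k\bmod 4$. So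
$$h(y)=h(y')\ \Longrightarrow\ y'\in\{y,\beta y\}.\tag{8}$$

Finally we exhibit the walk that forbids the coloring of Lemma 4. Let $S=\{s_1,\dots,s_4\}$ and $S^c=\{t_1,\dots,t_4\}$. In $\Gamma$ start at $(S,0)$ and follow E2 edges through $S-s_1,\ S-s_1+t_1,\ S-s_1+t_1-s_2,\dots$ to $(S^c,k')$. This takes $8$ steps, and $k'\in\{0,4\}$. Then step to $(S^c,k'+1)$, where $k'+1\in\{1,5\}$. Since $D(S,0)=(S^c,1+4\delta(S))$ has label $1$ or $5$ too, the endpoint is $D(S,0)$ or $\beta D(S,0)$. In $G_0$ we obtain a walk of odd length
$$v_0\sim v_1\sim\dots\sim v_9\quad\text{inside }X\cup Y,\qquad v_9\in\{v_0,\beta v_0\}.\tag{9}$$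
A coloring as in Lemma 4 would change nine times along (9), yet have equal values at $v_0$ and $v_9$. It is important that (9) avoids the hubs, where no color is required.

## Marking the hubs by cycles of different lengths

Now we attach structure which every isomorphism must respect. It sits at hubs only, so $\beta$ can fix it.

**Definition 11 (the graph $G(m)$).** Take $m$ disjoint copies $G_0^{(1)},\dots,G_0^{(m)}$ of $G_0$, with sets $X_i,Y_i$. At every hub $z$ of every copy glue a cycle $Q_z$ of length $L_z$, sharing only $z$ with the rest, where the $L_z$ are distinct even integers at least $8$. Choose in each copy two different hubs $z_i^-,z_i^+$, let $w_i^\pm$ be a neighbor of $z_i^\pm$ on $Q_{z_i^\pm}$, and add the edges $w_i^+w_{i+1}^-$ for $1\le i<m$. Call $w_i^\pm$ used if it is an end of such an edge. The result is $G=G(m)$.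

Example. $G(1)$ is $G_0$ with one cycle hung on each hub; there are no added edges and no used vertices.

The added edges are bridges, so every cycle of $G$ is some $Q_z$ or lies in a copy of $G_0$, and $G$ has girth at least $8$. $G$ is connected and has no pendant vertices. Its degrees are $6$ on $X_i\cup Y_i$, $4$ on hubs, $3$ on used $w_i^\pm$, and $2$ on all other vertices.

Let $\beta_i$ act as $\beta$ on copy $i$ and fix everything else; this is an automorphism of $G$ because $\beta$ fixes the hubs. For $I\subseteq\{1,\dots,m\}$ let $\beta_I=\prod_{i\in I}\beta_i$, so $\beta_I^2=1$.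

**Lemma 10.** Each $\beta_I$ satisfies (3) with $r=3$ on $G$. Consequently the graphs $H_I:=G^{\beta_I}$ (with $H_\emptyset=G$) have no pendant vertices, girth at least $8$, the degrees of $G$, and all the same $3$-balls. They are connected.

*Proof.* Let $v\in W_3(u)$. If $u\notin\bigcup_{i\in I}(X_i\cup Y_i)$, then $\beta_Iu=u$ and there is nothing to show. Let $u\in X_i\cup Y_i$ with $i\in I$, so $\beta_Iu=\beta_iu$, and take a $3$-walk from $u$ to $v$. If it contains a vertex fixed by $\beta_i$, use Lemma 3. Otherwise it lies in $X_i\cup Y_i$, and Lemma 9 gives $v\in W_3(\beta_iu)$ inside the copy. This proves (3), and Lemma 2 with $r=3$ gives all but the last statement. Since $H_I$ and $G$ have the same $3$-balls, $G$-adjacent vertices are at distance at most $3$ in $H_I$; as $G$ is connected, so is $H_I$. $\square$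

Recall $N_{H_I}(v)=N_G(\beta_Iv)$. In particular $N_{H_I}(f)=N_G(f)$ for every vertex $f$ fixed by $\beta_I$.

## The graphs $H_I$ are pairwise non-isomorphic

**Proposition 11.** For $I\ne J$, $H_I\not\cong H_J$.

*Proof.* Let $\varphi:H_I\to H_J$ be an isomorphism. Replacing $\varphi$ by $\varphi^{-1}$ and exchanging $I,J$ if necessary, choose $i\in I\setminus J$. When working in copy $i$ we write $\beta$ for $\beta_i$.

**Step 1. $\varphi$ fixes all hubs: this is what the cycles $Q_z$ are for.** Vertices of degree $2$ are fixed by every $\beta_I$, so the subgraph induced on them is the same in all $H_I$, namely as in $G$. Its components are the paths $Q_z-z$ with $L_z-1$ vertices (an odd number) or, if $Q_z$ contains a used $w$, the paths $Q_z-z-w$ with $L_z-2$ vertices (an even number). No $Q_z$ contains more than one used vertex, as $z_i^-\ne z_i^+$. Since the $L_z$ are distinct and even, these orders are pairwise distinct, so $\varphi$ maps each component to itself. The hub $z$ is the unique vertex of degree $4$ adjacent to its component, in $H_I$ and in $H_J$. Hence $\varphi(z)=z$.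

**Step 2. $\varphi(v)\in\{v,\beta v\}$ for $v\in X_i\cup Y_i$: the hubs locate everything up to $\beta$.** Hubs are fixed by all $\beta_I$, so each hub has the same neighbors in $H_I$, $H_J$ and $G$. Those of degree $6$ form a pair $\{x,\beta x\}$. As $\varphi$ fixes the hub, it preserves this pair; every $x\in X_i$ lies in one, so the claim holds on $X_i$. The same argument in every copy $i'$ shows that $\varphi$ preserves $\bigcup_{i'}X_{i'}$. The set $\bigcup_{i'}Y_{i'}$ consists of the degree-$6$ vertices not adjacent to hubs, in both graphs, so $\varphi$ preserves it too.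

Let $y\in Y_i$. The $X$-neighbors of $y$ in $H_I$ (or in $H_J$) are those of $y$ or of $\beta y$ in $G$, and hub adjacencies are the same in all the graphs. So the set of hubs adjacent to these $X$-neighbors is $h(y)=h(\beta y)$, in $H_I$ and in $H_J$; the analogous statement holds in all copies. Since $\varphi$ preserves the set $\bigcup_{i'}X_{i'}$ and fixes hubs, $h(\varphi(y))=h(y)$. This is a nonempty set of hubs of copy $i$, so $\varphi(y)\in Y_i$, and by (8) $\varphi(y)\in\{y,\beta y\}$.

**Step 3. $\varphi$ yields a forbidden coloring.** As $\beta v\ne v$ on $X_i\cup Y_i$, we can write $\varphi(v)=\beta^{f(v)}v$ with a unique $f(v)\in\mathbb Z_2$. Since $\varphi(v)$ and $\varphi(\beta v)$ are distinct elements of $\{v,\beta v\}$, we have $f(\beta v)=f(v)$.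

Let $u,v\in X_i\cup Y_i$ with $u\sim v$ in $G$. Because $i\in I$, $\beta_I(\beta u)=u\sim v$, so $\beta u$ and $v$ are adjacent in $H_I$. Hence $\varphi(\beta u)=\beta^{1+f(u)}u$ and $\varphi(v)=\beta^{f(v)}v$ are adjacent in $H_J$. Because $i\notin J$, $H_J$ agrees with $G$ on copy $i$, so
$$\beta^{1+f(u)+f(v)}u\sim v\quad\text{in }G.$$
Suppose $f(u)=f(v)$. Then $\beta u\sim v$. Together with $u\sim v$, applying $\beta$ gives $u\sim\beta v$ and $\beta u\sim\beta v$. Now $u\ne\beta u$, $v\ne\beta v$, and adjacent vertices are distinct, so $u,v,\beta u,\beta v$ is a $4$-cycle of $G$, contradicting girth at least $8$. Therefore $f(u)+f(v)=1$ for all adjacent $u,v\in X_i\cup Y_i$.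

**Step 4. Contradiction.** Along the walk (9) in copy $i$, $f(v_9)=f(v_0)+9=f(v_0)+1$. But $v_9\in\{v_0,\beta v_0\}$ gives $f(v_9)=f(v_0)$. $\square$

With Lemma 10 this proves the Theorem for $d=1$. In particular, for $m=1$ the graphs $G$ and $H_{\{1\}}$ have no pendant vertices, girth at least $8=2\cdot3+2$ and equal $3$-balls, and are not isomorphic. The conjecture fails for $r=3$.

## Subdivisions and the radii $r=4d-1$

**Definition 12 (subdivision).** For a graph $K$ let $K^{(d)}$ be obtained by replacing every edge by a path of length $d$. We regard $V(K)\subseteq V(K^{(d)})$ and call the other vertices interior.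

Example. $C_3^{(3)}=C_9$, with $6$ interior vertices.

Let $d\ge3$ be odd, $r=4d-1$, $G=G(m)$ and $\beta=\beta_I$. Then $r$ is odd, and $G^{(d)}$ has minimum degree $2$ and girth at least $8d=2r+2$. Let $\beta$ act on $G^{(d)}$ by sending the vertex at distance $t$ from $p$ on the edge $pq$ to the vertex at distance $t$ from $\beta p$ on the edge $\beta p\,\beta q$. This is consistent when $p$ and $q$ are exchanged (and $t$ replaced by $d-t$), and gives an automorphism with $\beta^2=1$.

**Lemma 12.** $\beta$ satisfies (3) on $G^{(d)}$ with $r=4d-1$.

*Proof.*

**Step 1. Reduction to short odd walks.** Let $v\in W_r(u)$. By Lemma 3 we must show $v\in W_r(\beta u)$. Deleting backtracks (replacing $w,x,w$ by $w$) gives a non-backtracking walk $\omega$ from $u$ to $v$ of odd length $\ell\le4d-1$. By Lemma 1(a) it suffices to find a walk from $\beta u$ to $v$ of odd length at most $4d-1$. Our supply of walks is this. If $p',q'\in V(G)$ are joined by a walk of length $1$ or $3$ in $G$, then $q'\in W_3(p')=W_3(\beta p')$ in $G$ by Lemma 10, and so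
$$\text{there is a walk of length }3d\text{ from }\beta p'\text{ to }q'\text{ in }G^{(d)}.\tag{10}$$

**Step 2. $\omega$ meets no vertex of $V(G)$.** Then $u,v$ are interior on one edge $pq$; name the ends so that their distances from $p$ are $i$ and $i+\ell<d$. Go $\beta u\to\beta p\to q\to v$, using (10) in the middle. The length is $i+3d+(d-i-\ell)=4d-\ell$, odd and at most $4d-1$.

**Step 3. $\omega$ meets $V(G)$: notation.** Let $p_0,\dots,p_\mu$ be the vertices of $V(G)$ on $\omega$ in order. Since $\omega$ does not backtrack, consecutive ones are adjacent in $G$. Let $u$ be at distance $i$ from $p_0$ on an edge $p_0q$ (if $i>0$), and $v$ at distance $j$ from $p_\mu$ on an edge $p_\mu s$ (if $j>0$), $0\le i,j<d$. Then $\ell=i+\mu d+j\le4d-1$, so $\mu\le3$. We go through the values of $\mu$; each middle arrow is (10), for the walk of $G$ that is named.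

*$\mu=3$.* $\beta u\to\beta p_0\to p_3\to v$ (walk $p_0,p_1,p_2,p_3$). The length is $i+3d+j=\ell$.

*$\mu=2$.* Here $i+j$ is odd. If $i>j$: $\beta u\to\beta q\to p_2\to v$ (walk $q,p_0,p_1,p_2$), of length $(d-i)+3d+j=4d-(i-j)$. If $j>i$: $\beta u\to\beta p_0\to s\to v$ (walk $p_0,p_1,p_2,s$), of length $i+3d+(d-j)=4d-(j-i)$. Both are odd and at most $4d-1$.

*$\mu=1$.* As $d$ is odd, $i+j$ is even, so $i+j\ne d$. If $i+j<d$: $\beta u\to\beta p_0\to p_1\to v$ (walk $p_0,p_1$), of length $i+3d+j\le4d-1$. If $i+j>d$, then $i,j>0$: $\beta u\to\beta q\to s\to v$ (walk $q,p_0,p_1,s$), of length $(d-i)+3d+(d-j)=5d-(i+j)\le4d-1$. Both are odd.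

*$\mu=0$.* Here $i+j$ is odd. If $i>j$: $\beta u\to\beta q\to p_0\to v$ (walk $q,p_0$), of length $(d-i)+3d+j=4d-(i-j)$. If $j>i$: $\beta u\to\beta p_0\to s\to v$ (walk $p_0,s$), of length $i+3d+(d-j)=4d-(j-i)$. Both are odd and at most $4d-1$. $\square$

By Lemma 2, the $2^m$ graphs $(G^{(d)})^{\beta_I}$ have no pendant vertices, girth at least $2r+2$, and the same $r$-balls. To tell them apart we recognize them as subdivisions of the $H_I$.

**Lemma 13.** $(G^{(d)})^{\beta_I}\cong(H_I)^{(d)}$.

*Proof.* Write $\beta=\beta_I$, and let $\approx$ be adjacency in $(G^{(d)})^\beta$.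

**Step 1. Find the candidate paths.** Let $(p,q)$ be an ordered pair of adjacent vertices of $G$, with subdividing path $p=w_0,\dots,w_d=q$. Put $P(p,q)=(\beta^tw_t)_{0\le t\le d}$. Since
$$\beta^tw_t\approx\beta^{t+1}w_{t+1}\iff\beta^{t+1}w_t\sim\beta^{t+1}w_{t+1}\iff w_t\sim w_{t+1},$$
this is a walk of length $d$ in $(G^{(d)})^\beta$ from $p$ to $\beta^dq=\beta q$ ($d$ is odd). The vertices $p,\beta q$ are adjacent in $H_I$, because $\beta p\sim\beta q$. Every ordered pair $(p,p')$ of $H_I$-adjacent vertices arises from exactly one $(p,q)$, namely $q=\beta p'$.

**Step 2. Each edge of $H_I$ gives one walk, up to reversal.** The reversed pair $(\beta q,p)$ arises from $(\beta q,\beta p)$, whose subdividing path is $(\beta w_{d-t})_t$. So $P(\beta q,\beta p)=(\beta^{t+1}w_{d-t})_t$. With $s=d-t$ the entry is $\beta^{d-s+1}w_s=\beta^sw_s$, as $d+1$ is even. This is $P(p,q)$ reversed.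

**Step 3. The inner vertices are covered exactly once.** Let $x$ be interior, at distance $t$ from $p$ on $pq$, so $x=w_t$. If $t$ is even, $x=\beta^tw_t$ is entry number $t$ of $P(p,q)$. If $t$ is odd, entry number $t$ of $P(\beta p,\beta q)$ is $\beta^t\beta w_t=w_t=x$. So every interior vertex occurs among the inner entries of the walks, taken one per edge of $H_I$. All inner entries are interior vertices. As $|E(H_I)|=|E(G)|$ (same degrees), there are $(d-1)|E(G)|$ inner entries, and there are just as many interior vertices. Hence each interior vertex occurs exactly once. The ends $p\ne\beta q$ lie in $V(G)$, so the walks are paths with pairwise disjoint sets of inner vertices.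

**Step 4. No other edges.** Each edge of these paths contains an inner vertex, as $d\ge2$, so the paths have $d\,|E(G)|$ distinct edges. This is the number of edges of $G^{(d)}$, hence of $(G^{(d)})^\beta$, which has the same degrees. So all edges are used, and $(G^{(d)})^\beta$ arises from $H_I$ by replacing each edge by a path of length $d$. $\square$

**Lemma 14.** Let $K,K'$ be connected graphs, each with a vertex of degree at least $3$. If $K^{(d)}\cong K'^{(d)}$, then $K\cong K'$.

*Proof.* Let $\psi:K^{(d)}\to K'^{(d)}$ be an isomorphism and $b\in V(K)$ of degree at least $3$. Interior vertices have degree $2$, so $\psi(b)\in V(K')$. The distance from $b$ to a vertex of $K$ is a multiple of $d$. For an interior vertex at position $0<t<d$ on an edge, the distance from $b$ is attained through one of the ends of that edge, so it is $\equiv t$ or $\equiv-t\pmod d$, and not $\equiv0$. So $V(K)$ is exactly the set of vertices whose distance from $b$ is divisible by $d$; likewise for $K'$ and $\psi(b)$. Hence $\psi(V(K))=V(K')$. Two vertices of $K$ are adjacent in $K$ if and only if their distance in $K^{(d)}$ is $d$, and likewise for $K'$. So $\psi$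 restricts to an isomorphism $K\to K'$. $\square$

*Proof of the Theorem for odd $d\ge3$.* The graphs $(G^{(d)})^{\beta_I}$, $I\subseteq\{1,\dots,m\}$, live on the common vertex set $V(G^{(d)})$. By Lemmas 12 and 2 they have no pendant vertices, girth at least $2r+2$, and the same $r$-balls, $r=4d-1$. By Lemma 13 they are the graphs $(H_I)^{(d)}$. The $H_I$ are connected by Lemma 10, so their subdivisions are connected as well. The $H_I$ have vertices of degree $6$ and are pairwise non-isomorphic by Proposition 11, so by Lemma 14 the $2^m$ graphs $(H_I)^{(d)}$ are pairwise non-isomorphic. $\blacksquare$
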